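
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Non-hamiltonian vertex envelopes of\\ 3-connected plane cubic graphs}


\begin{abstract}
The vertex envelope (in chemistry: the leapfrog) of a plane graph $G$ is the plane dual of the union of $G$ with its radial graph. It was conjectured that the vertex envelope of every 3-connected plane cubic graph is hamiltonian. We disprove this. There is a 3-connected plane cubic graph on $84$ vertices, obtained from $K_4$ by repeatedly replacing vertices by triangles, whose vertex envelope, on $252$ vertices, has no hamiltonian cycle. The same construction gives infinitely many envelopes, with $n$ vertices, in which every $2$-factor has at least $n/126$ components and every cycle misses at least $n/126-1$ vertices. It also gives a fixed fragment with the following property: if it replaces a vertex of any 3-connected plane cubic graph, the vertex envelope of the resulting graph is not hamiltonian; if it replaces at least three vertices, that envelope has not even a hamiltonian path.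
\end{abstract}

\section{The question and the answer}

Let $G$ be a 3-connected plane cubic graph. Inside each face of length $d$ draw a cycle of length $d$ whose vertices correspond, in cyclic order, to the edges of that face. Each edge $e$ of $G$ now has two vertices corresponding to it, one on either side; join them by an edge across $e$. Finally delete $G$. The result is again a plane cubic graph: each face of $G$ contains a smaller copy of itself, and each vertex of $G$ is surrounded by a hexagon. For $G=K_4$ it is the truncated tetrahedron.

This graph is the \emph{vertex envelope} $G_V^*$ of $G$, called the leapfrog of $G$ in chemistry. The general definition applies to every connected loopless plane graph $G$ with at least one edge, multiple edges allowed; connectedness makes the boundary of each face a single closed walk. Place a new vertex $v_F$ inside each face $F$, and join $v_F$ by one edge to each occurrence of a vertex on the boundary walk of $F$, in the cyclic order of that walk. The new vertices and edges, with the vertices of $G$ as the other ends, form the \emph{radial graph} $R(G)$. Every face of the plane graph $G\cup R(G)$ is a triangle, bounded by one edge of $G$ and two edges of $R(G)$, and $G_V^*$ is the plane dual of $G\cup R(G)$. For 3-connected cubic $G$ this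 is the graph described above: the triangle on $v_F$ and the edge $e$ of $F$ is the vertex corresponding to $e$ on the cycle drawn in $F$.

The cycles drawn in the faces form a 2-factor of $G_V^*$, so a 2-factor always exists. The question is whether there must be one with a single component. For arbitrary plane cubic graphs $G$, deciding whether $G_V^*$ has a hamiltonian cycle is known to be NP-complete, but the graphs used in the proof of this result have connectivity $2$. One may hope that 3-connectivity removes the obstruction, and the conjecture stated in \cite{source} says that it does: \emph{the vertex envelope of a 3-connected plane cubic graph is always hamiltonian}. It is false.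

\begin{theorem}\label{thm:main}
There is a 3-connected plane cubic graph on $84$ vertices, obtained from $K_4$ by repeatedly replacing vertices by triangles, whose vertex envelope, a graph on $252$ vertices, has no hamiltonian cycle.
\end{theorem}

Theorem~\ref{thm:linear} embeds this example in a family of envelopes in which 2-factors need linearly many components and cycles miss linearly many vertices. Theorem~\ref{thm:fragment} gives a fixed fragment on $105$ vertices: replacing a single vertex of any 3-connected plane cubic graph by it makes the vertex envelope non-hamiltonian, and replacing at least three vertices excludes even a hamiltonian path of the envelope.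

\medskip
The proof has a simple outline. We pass to the dual triangulation $T$ of $G$. A hamiltonian cycle of $G_V^*$ separates the sphere into two parts, and so becomes a 2-coloring of the vertices and faces of $T$ in which, for a suitable adjacency, no cycle is monochromatic (Section~\ref{sec:colorings}). To exclude such colorings we build a gadget $U$ to be put into a triangle of $T$. For every coloring without a monochromatic cycle in the gadget, it forces a monochromatic path, through the gadget, between two of the three corners. Now put $U$ into all four faces of $K_4$. The four forced paths act as four edges on four vertices; these contain a cycle, and that cycle is monochromatic. So the whole problem is to build $U$. This is done in Sections~\ref{sec:links}--\ref{sec:U}, and the counting is carried out in Section~\ref{sec:count}.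

\section{Hamiltonian cycles as colorings}\label{sec:colorings}

Throughout, $T$ is a simple plane triangulation with at least four vertices, drawn on the sphere, and $G=T^*$ is its plane dual. Such a $T$ is 3-connected, and the plane dual of a 3-connected plane graph is 3-connected (Whitney); so $G$ is a 3-connected plane cubic graph. Inserting a vertex of degree $3$ into a face of $T$ corresponds to replacing a vertex of $G$ by a triangle. Put
\[
D=G\cup R(G),\qquad L=G_V^*=D^*.
\]

We describe $D$ in terms of $T$. Its vertices, which we call \emph{elements}, are the vertices of $T$ (these are the faces of $G$) and the faces of $T$ (these are the vertices of $G$). Its edges are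
\begin{itemize}
\item $f\sim f'$ for two faces $f,f'$ of $T$ sharing an edge of $T$, and
\item $x\sim f$ for a vertex $x$ of $T$ incident with the face $f$.
\end{itemize}
\emph{Two vertices of $T$ are never adjacent in $D$.} The faces of $D$, that is, the vertices of $L$, are the triangles $\{x,f,f'\}$ where $f,f'$ are the two faces at an edge $e$ of $T$ and $x$ is an end of $e$. Each edge of $T$ gives two of them, so
\begin{equation}\label{eq:n}
n:=|V(L)|=2|E(T)|=6|V(T)|-12 .
\end{equation}

A \emph{coloring} is any map from the elements to the signs $\{+,-\}$. Given a coloring, its \emph{monochromatic graph} consists of all elements and all edges of $D$ whose ends have the same sign; the other edges are \emph{bichromatic}. A path or cycle of $D$ is \emph{monochromatic} if all its vertices have the same sign, that is, if it lies in the monochromatic graph. For a graph $H$ let $\beta(H)=|E(H)|-|V(H)|+c(H)$, where $c(H)$ is the number of components. Then $\beta(H)=0$ if and only if $H$ is a forest. Moreover $\beta$ does not decrease when $H$ is enlarged: a new isolated vertex leaves it unchanged, and a new edge raises it by $0$ or $1$.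

\begin{lemma}\label{lem:translate}
Let $F\subseteq L$ be a union of $k\ge 1$ disjoint cycles that misses exactly $s$ vertices of $L$. There is a coloring in which an edge of $D$ is bichromatic if and only if its dual edge lies in $F$, and its monochromatic graph satisfies $\beta=s+k-1$. In particular, if $L$ has a hamiltonian cycle, then some coloring has no monochromatic cycle.
\end{lemma}

\begin{proof}
The elements are the faces of $L$. Fix a point of the sphere not on $F$ and call the side of a cycle of $F$ that misses this point the part enclosed by the cycle. Color each face of $L$ by the parity of the number of cycles of $F$ that enclose it. As the cycles of $F$ are disjoint, the two faces on either side of an edge of $L$ get different signs exactly when that edge belongs to $F$, which is the first claim.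

The cubic graph $L$ has $3n/2$ edges, and by Euler's formula it has $n/2+2$ faces. Exactly $n-s$ edges lie in $F$, so the monochromatic graph has $3n/2-(n-s)=n/2+s$ edges and $n/2+2$ vertices. Two faces of $L$ lie in the same component of the monochromatic graph if and only if they are joined by a sequence of faces consecutively adjacent across edges not in $F$, hence if and only if they lie in the same component of $S^2\setminus F$ (take a curve in that component avoiding the vertices of $L$). Removing $k$ disjoint simple closed curves from the sphere leaves $k+1$ components. Therefore
\[
\beta=\Bigl(\frac n2+s\Bigr)-\Bigl(\frac n2+2\Bigr)+(k+1)=s+k-1 .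
\]
For a hamiltonian cycle, $k=1$ and $s=0$, so $\beta=0$.
\end{proof}

\begin{remark}\label{rem:converse}
The converse of the last statement also holds; it is not used in the proofs below. If a coloring has no monochromatic cycle, no facial triangle of $D$ is monochromatic, so each has exactly two bichromatic edges, and the duals of the bichromatic edges form a 2-factor $F$ of $L$. As $D$ is connected, the given coloring is, up to exchanging the signs, the one of Lemma~\ref{lem:translate} for $F$. Hence $0=\beta=k-1$, and $F$ is a hamiltonian cycle.
\end{remark}

\begin{example}
Let $T=K_4$ with vertices $1,2,3,4$, and let $F_i$ be the face opposite $i$. In $D$ the faces are pairwise adjacent, and $i\sim F_j$ for $j\ne i$. Give $1,2,F_1,F_2$ the sign $+$ and $3,4,F_3,F_4$ the sign $-$. The monochromatic graph consists of the two paths $1\,F_2\,F_1\,2$ and $3\,F_4\,F_3\,4$. There is no monochromatic cycle, and by Remark~\ref{rem:converse} we see a hamiltonian cycle of the truncated tetrahedron: it is the curve that separates the two paths.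
\end{example}

\section{Links and stacked triangles}\label{sec:links}

From now on we look for triangulations in which every coloring has a monochromatic cycle. To find them we study colorings inside a single triangle.

Let $xyz$ be a triangle (3-cycle) of $T$ with one of its two sides specified. Its \emph{inside elements} are the vertices of $T$ strictly inside and the faces of $T$ inside. Let $D\langle xyz\rangle$ be the subgraph of $D$ induced by the corners $x,y,z$ and the inside elements. Corners are pairwise non-adjacent in $D$, so every edge of $D\langle xyz\rangle$ has an inside element as an end. If a coloring has no monochromatic cycle in $D\langle xyz\rangle$, we call it \emph{acyclic on} $xyz$. It is then also acyclic on every triangle whose inside is contained in the inside of $xyz$.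

Given a coloring, two corners are \emph{linked inside} $xyz$ if they have the same sign and are joined by a monochromatic path of $D$, called a \emph{link}, all of whose inner vertices are inside elements. Since corners are not adjacent, a link has length at least $2$. If $xyz$ is a face $q$ of $T$, the only inside element is $q$, and two corners are linked exactly when both have the sign of $q$.

Three simple rules govern everything that follows. The first two concern links inside two triangles whose sets of inside elements are disjoint and contain no end of either link. Two such links meet at most in common ends.

\begin{itemize}
\item[(L1)] Two such links joining the same pair of corners form a monochromatic cycle.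
\item[(L2)] Two such links, one joining $x$ to $w$ and one joining $w$ to $y$, where $x$ and $y$ are distinct, form a monochromatic path from $x$ to $y$. If $x$ and $y$ are corners of a larger triangle, and $w$ and all inner vertices of the two links are inside elements of it, then $x,y$ are linked inside the larger triangle.
\item[(E)] \emph{Edge rule.} Let $e=xy$ be an edge of $T$ with faces $f,f'$, and suppose neither $\{f,f',x\}$ nor $\{f,f',y\}$ is a monochromatic triangle of $D$. If $f,f'$ have the same sign, then $x$ and $y$ both have the other sign. In particular, \emph{if $x,y$ have different signs, then $f,f'$ have different signs.}
\end{itemize}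

Call an edge of $T$ \emph{strictly inside} a triangle if it is drawn inside and is not an edge of the triangle; its ends may be corners. Both faces at such an edge are inside. So if a coloring is acyclic on a triangle, the edge rule applies to every edge strictly inside it.

When we speak of signs, we write $f=+$ for ``$f$ has sign $+$'', and $f=f'$ or $f\ne f'$ for ``$f$ and $f'$ have the same sign'' or ``different signs''.

\medskip
The simplest non-empty inside is that of a \emph{stacked} triangle: $xyz$ with exactly one vertex $u$ inside, adjacent to $x,y,z$. Write $f_{xy}$ for the face $uxy$, and $f_{yz},f_{zx}$ likewise.

\begin{lemma}\label{lem:stacked}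
Let $xyz$ be stacked and let a coloring be acyclic on $xyz$. Then exactly one corner, the \emph{apex}, has the following property: the two inside faces at the edges of $xyz$ containing the apex have the sign opposite to the apex, and the third inside face has the sign of the apex. If the two non-apex corners have the same sign, they are linked inside $xyz$.
\end{lemma}

\begin{proof}
The three faces are pairwise adjacent in $D$, so they do not all have one sign. Say $f_{yz},f_{zx}$ have sign $-\varepsilon$ and $f_{xy}$ has sign $\varepsilon$. The faces $f_{yz},f_{zx}$ share the edge $uz$, so $z$ has sign $\varepsilon$ by~(E), and $z$ is an apex. It is the only one, since the two faces at the edges containing an apex have equal signs, and $f_{xy}$ differs in sign from both other faces. If $x,y$ both have sign $\varepsilon$, then $x\,f_{xy}\,y$ is a link; if both have sign $-\varepsilon$, then $x\,f_{zx}\,f_{yz}\,y$ is a link.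
\end{proof}

We use this in two forms, for a coloring that is acyclic on a stacked triangle. \emph{If two corners of the same sign are not linked inside it, one of them is the apex. If all three corners have the same sign, two of them are linked inside it.}

A stacked triangle is not yet the gadget we want: when its corners have different signs it need not force a link. For instance, let $x=z=f_{xy}=u=+$ and $y=f_{yz}=f_{zx}=-$. The monochromatic edges of $D\langle xyz\rangle$ form the paths $x\,f_{xy}\,u$ and $y\,f_{yz}\,f_{zx}$, so there is neither a cycle nor a link. But avoiding a link has a price: the apex is then one of the two equally signed corners, and this restricts the signs of the faces just inside the triangle. The gadget $W$ of the next section turns this restriction into a rule: there is a link, or certain faces have a prescribed sign. The gadget $U$ of Section~\ref{sec:U} combines three copies of $W$ so that these prescriptions conflict, by the edge rule, unless there are enough links.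

\section{The gadget $W$: a link or a prescribed face}\label{sec:W}

A triangle with a specified side is \emph{filled} with a gadget if its inside is as the gadget describes. To \emph{stack} a triangle is to insert one vertex adjacent to its three corners.

The gadget $W$ lives in a triangle $vab$ with a distinguished corner $v$, the \emph{hub}; the corners $a,b$ are the \emph{wings}. Insert a vertex $w$ adjacent to $v,a,b$, stack the triangles $vwa$ and $vwb$, and leave $q=wab$ a face (Figure~\ref{fig:W}). So $W$ has three inside vertices and seven inside faces. The faces inside $vwa$ are called $f_{va},f_{vw},f_{wa}$ and those inside $vwb$ are called $g_{vb},g_{vw},g_{wb}$, where the index is the edge of the stacked triangle on the face. In $D$ the three $f$'s are pairwise adjacent, the three $g$'s are pairwise adjacent, and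
\[
f_{vw}\sim g_{vw},\qquad f_{wa}\sim q\sim g_{wb}.
\]
The gadget is symmetric under exchanging $a$ and $b$ (and $f$ and $g$). The face $f_{va}$ is the only inside face at the edge $va$; we call it the \emph{side} of $va$ in $W$. Likewise $g_{vb}$ is the side of $vb$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\coordinate (v) at (0,6);
\coordinate (a) at (-6,0);
\coordinate (b) at (6,0);
\coordinate (w) at (0,1.8);
\coordinate (s) at (-1.7,2.3);
\coordinate (t) at (1.7,2.3);
\draw (v)--(a)--(b)--cycle;
\draw (w)--(v) (w)--(a) (w)--(b);
\draw (s)--(v) (s)--(w) (s)--(a);
\draw (t)--(v) (t)--(w) (t)--(b);
\foreach \p in {v,a,b,w,s,t} \fill (\p) circle (2pt);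
\node[above] at (v) {$v$ (hub)};
\node[left] at (a) {$a$};
\node[right] at (b) {$b$};
\node[below] at (w) {$w$};
\node at (-2.6,2.8) {\scriptsize $f_{va}$};
\node at (-0.5,3.2) {\scriptsize $f_{vw}$};
\node at (-2.57,1.4) {\scriptsize $f_{wa}$};
\node at (2.6,2.8) {\scriptsize $g_{vb}$};
\node at (0.5,3.2) {\scriptsize $g_{vw}$};
\node at (2.57,1.4) {\scriptsize $g_{wb}$};
\node at (0,0.6) {\scriptsize $q$};
\end{tikzpicture}
\caption{The gadget $W$ in a triangle $vab$ with hub $v$ and wings $a,b$. The triangles $vwa$ and $vwb$ are stacked, that is, each contains one further vertex joined to its three corners; $q=wab$ is a face. Each face carries its name. The sides of the hub edges $va$ and $vb$ are $f_{va}$ and $g_{vb}$.}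
\label{fig:W}
\end{figure}

For reference we write out Lemma~\ref{lem:stacked} for the triangle $vwa$. With $\sigma$ denoting the coloring, the signs of its three faces are
\begin{equation}\label{eq:apex}
\begin{array}{c|ccc}
\text{apex} & f_{va} & f_{vw} & f_{wa}\\ \hline
v & -\sigma(v) & -\sigma(v) & \phantom{-}\sigma(v)\\
w & \phantom{-}\sigma(w) & -\sigma(w) & -\sigma(w)\\
a & -\sigma(a) & \phantom{-}\sigma(a) & -\sigma(a)
\end{array}
\end{equation}
and the same holds for $vwb$ with $b$ and $g$ in place of $a$ and $f$.

\begin{lemma}\label{lem:W}
Let $vab$ be filled with $W$ and let a coloring be acyclic on $vab$; ``linked'' without further specification means linked inside $vab$.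
\begin{enumerate}
\item[(1)] If $v,a,b$ have the same sign, two of them are linked.
\item[(2)] If $v,b$ have the same sign, $a$ has the other sign, and $v,b$ are not linked, then the side $f_{va}$ of $va$ has the sign of $a$. Symmetrically, if $v,a$ have the same sign, $b$ has the other sign, and $v,a$ are not linked, then $g_{vb}$ has the sign of $b$.
\item[(3)] If $a,b$ have the same sign, $v$ has the other sign, and $a,b$ are not linked, then both sides $f_{va}$ and $g_{vb}$ have the sign of $a$ and $b$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each part we assume the contrary, fix signs by exchanging $+$ and $-$ if necessary, and distinguish the two signs of $w$. The missing links and the edge rule then restrict the apexes of $vwa$ and $vwb$, and we find a forbidden link or a monochromatic cycle, or the edge rule itself fails. The edge rule will be applied only at $vw$, $wa$, $wb$, which are strictly inside $vab$.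

\smallskip\noindent
\emph{Part (1).} Let $v=a=b=+$ and suppose no two of them are linked.

\emph{Case $w=+$.} All corners of $vwa$ have one sign, so two of them are linked inside $vwa$; as $v,a$ are not linked, the pair is $\{v,w\}$ or $\{w,a\}$. In the same way $\{v,w\}$ or $\{w,b\}$ is linked inside $vwb$. Two links between $v$ and $w$ give a monochromatic cycle by (L1). In the other three combinations, (L2) at $w$ links $v$ with $b$, or $a$ with $v$, or $a$ with $b$. All are excluded.

\emph{Case $w=-$.} As $v,a$ have the same sign and are not linked, the apex of $vwa$ is $v$ or $a$; by \eqref{eq:apex}, $f_{vw}\ne f_{wa}$ in both cases. In the same way $g_{vw}\ne g_{wb}$. Since $v$ and $w$ have different signs, (E) at $vw$ gives $f_{vw}\ne g_{vw}$, hence $f_{wa}\neq g_{wb}$. But $w$ also differs in sign from $a$ and from $b$, so (E) at $wa$ and $wb$ gives $q\ne f_{wa}$ and $q\ne g_{wb}$. This is impossible with two signs.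

\smallskip\noindent
\emph{Part (2).} By symmetry it suffices to prove the first statement. Let $v=b=+$ and $a=-$, let $v,b$ be not linked, and suppose $f_{va}=+$.

\emph{Case $w=+$.} All corners of $vwb$ are $+$ and $v,b$ are not linked, so $\{v,w\}$ or $\{w,b\}$ is linked inside $vwb$. In $vwa$ the apex is not $v$, which would give $f_{va}=-$.
\begin{itemize}
\item Apex $a$: the non-apex corners $v,w$ have the same sign, so they are linked inside $vwa$. Together with a link $v$--$w$ inside $vwb$ this gives a monochromatic cycle by (L1); together with a link $w$--$b$ inside $vwb$ it links $v,b$ by (L2). Both are excluded.
\item Apex $w$: then $f_{wa}=-$. Since $w=+$ and $a=-$, (E) at $wa$ gives $q=+$, so $w\,q\,b$ is a link inside the triangle $wab$. Together with a link $w$--$b$ inside $vwb$ it gives a monochromatic cycle by (L1); together with a link $v$--$w$ inside $vwb$ it links $v,b$ by (L2). Both are excluded.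
\end{itemize}

\emph{Case $w=-$.} By \eqref{eq:apex}, apex $v$ and apex $w$ in $vwa$ both give $f_{va}=-$. So the apex is $a$, and $f_{wa}=+$, $f_{vw}=-$. Since $v=+$ and $w=-$, (E) at $vw$ gives $g_{vw}=+$. As $v,b$ are not linked, the apex of $vwb$ is $v$ or $b$; apex $v$ would give $g_{vw}=-$, so it is $b$, and $g_{wb}=-$. Since $w=-$ and $b=+$, (E) at $wb$ gives $q=+$. Now $v\,f_{va}\,f_{wa}\,q\,b$ is a path with all signs $+$ that links $v,b$, a contradiction.

\smallskip\noindent
\emph{Part (3).} Let $v=+$ and $a=b=-$, let $a,b$ be not linked, and suppose that one of the two sides is $+$; by symmetry let $f_{va}=+$. If $q=-$, then $a\,q\,b$ is a link; so $q=+$.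

\emph{Case $w=+$.} As $w$ differs in sign from $a$ and $b$, (E) at $wa$ and $wb$ gives $f_{wa}=g_{wb}=-$. In $vwa$, apex $v$ and apex $a$ both give $f_{wa}=+$; so the apex is $w$ and $f_{vw}=-$. In $vwb$, apex $v$ and apex $b$ both give $g_{wb}=+$; so the apex is $w$ and $g_{vw}=-$. Now $a\,f_{wa}\,f_{vw}\,g_{vw}\,g_{wb}\,b$ is a path with all signs $-$ that links $a,b$, a contradiction.

\emph{Case $w=-$.} By \eqref{eq:apex}, apex $v$ and apex $w$ in $vwa$ both give $f_{va}=-$. So the apex is $a$, and $f_{wa}=+$, $f_{vw}=-$. Since $v=+$ and $w=-$, (E) at $vw$ gives $g_{vw}=+$. In $vwb$, apex $v$ and apex $b$ both give $g_{vw}=-$; so the apex is $w$ and $g_{wb}=+$. Now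
\[
v\,f_{va}\,f_{wa}\,q\,g_{wb}\,g_{vw}\,v
\]
is a cycle with all signs $+$, a contradiction.
\end{proof}

\section{The gadget $U$: a link in every case}\label{sec:U}

By Lemma~\ref{lem:W}, a copy of $W$ escapes a link only by giving a side of a hub edge a prescribed sign. We therefore put copies of $W$ around a common hub, so that each hub edge has a side in two copies.

The gadget $U$ lives in a triangle $abc$: insert a vertex $v$ adjacent to $a,b,c$, and fill each of the triangles $vab$, $vbc$, $vca$ with a copy of $W$ with hub $v$. Call the copies $W_{ab},W_{bc},W_{ca}$. So $U$ has $1+3\cdot 3=10$ inside vertices and $3\cdot 7=21$ inside faces, and it is symmetric under all permutations of $a,b,c$.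

\begin{lemma}\label{lem:U}
Let $abc$ be filled with $U$. For every coloring, either $D\langle abc\rangle$ contains a monochromatic cycle, or two of $a,b,c$ are linked inside $abc$.
\end{lemma}

\begin{proof}
Suppose the coloring is acyclic on $abc$ and no two of $a,b,c$ are linked inside $abc$. We first note:

\begin{itemize}
\item[($\star$)] \emph{At most one of the three copies of $W$ contains a link between two of its corners.}
\end{itemize}
A link inside a copy between two of $a,b,c$ would be a link inside $abc$. So every link inside a copy joins $v$ to one of $a,b,c$. Suppose two different copies contain links $v$--$x$ and $v$--$y$. If $x$ and $y$ are the same corner, there is a monochromatic cycle by (L1); if they are distinct, then $x,y$ are linked inside $abc$ by (L2), since $v$ is an inside element of $abc$. Both are excluded.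

Let $v=+$ without loss of generality. The edges $va,vb,vc$ lie strictly inside $abc$, so (E) applies to them. By the symmetry of $U$ there are four cases.

\emph{$a,b,c$ are all $+$.} By Lemma~\ref{lem:W}(1), each of the three copies contains a link. This contradicts ($\star$).

\emph{Exactly one of $a,b,c$ is $-$, say $c$.} By Lemma~\ref{lem:W}(1), $W_{ab}$ contains a link, so by ($\star$) neither $W_{bc}$ nor $W_{ca}$ does. In $W_{bc}$ the corners $v,b$ are $+$ and not linked while $c$ is $-$, so by Lemma~\ref{lem:W}(2) the side of $vc$ in $W_{bc}$ is $-$. In the same way, with $a$ in place of $b$, the side of $vc$ in $W_{ca}$ is $-$. So the two faces at $vc$ have the same sign while $v$ and $c$ have different signs, contradicting (E).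

\emph{Exactly one of $a,b,c$ is $+$, say $c$.} Since $a,b$ are not linked, Lemma~\ref{lem:W}(3) shows that the sides of $va$ and $vb$ in $W_{ab}$ are $-$. As $v=+$ and $a=b=-$, (E) shows that the side of $va$ in $W_{ca}$ and the side of $vb$ in $W_{bc}$ are $+$, which is not the sign of $a$, respectively $b$. By Lemma~\ref{lem:W}(2), $v,c$ must be linked inside $W_{ca}$ and also inside $W_{bc}$. This contradicts ($\star$).

\emph{$a,b,c$ are all $-$.} Lemma~\ref{lem:W}(3) applied to $W_{ab}$ and to $W_{ca}$ shows that both sides of $va$ are $-$, while $v=+$ and $a=-$. This contradicts (E).
\end{proof}

\section{Counting links}\label{sec:count}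

If no copy of $U$ contained a monochromatic cycle, we could regard the links forced by Lemma~\ref{lem:U} as edges of a multigraph on the corners and count. The following lemma makes the count robust, by letting copies contribute a monochromatic cycle in place of a link.

\begin{lemma}\label{lem:count}
Let $X$ be a nonempty set of $N$ vertices of $T$. Suppose that $M$ distinct triangles of $T$, with all corners in $X$ and with pairwise disjoint insides containing no vertex of $X$, are filled with copies of $U$. For every coloring, let $H$ be the monochromatic part of the union of the $M$ corresponding graphs $D\langle\cdot\rangle$, together with the vertices in $X$. Then $\beta(H)\ge M-N+1$.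
\end{lemma}

\begin{proof}
For the $j$-th copy of $U$ choose, by Lemma~\ref{lem:U}, a monochromatic subgraph $R_j$ of the corresponding $D\langle\cdot\rangle$ that is either a link path or a cycle. Let $R=(X,\emptyset)\cup\bigcup_j R_j$. Every edge of a $D\langle\cdot\rangle$ has an inside element as an end, and the insides are disjoint and contain no vertex of $X$. Hence the $R_j$ are edge-disjoint and meet only in $X$.

Compare the edges of $R_j$ with its inside elements. A link path has one edge more than it has inner vertices, and these are its inside elements. A cycle through $h$ corners has $h$ edges more than it has inside elements. So the difference is at least $1$ except for cycles with $h=0$, where it is $0$. If $z$ is the number of chosen cycles with $h=0$, then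
\[
|E(R)|-|V(R)|\ \ge\ -N+(M-z).
\]
Each of these $z$ cycles is a component of $R$, and there is at least one further component, since $X\neq\emptyset$. Hence $\beta(R)\ge -N+(M-z)+(1+z)=M-N+1$. As $R\subseteq H$, we get $\beta(H)\ge\beta(R)$.
\end{proof}

\begin{theorem}\label{thm:linear}
Let $T'$ be a simple plane triangulation with $N\ge 4$ vertices, let $N\le M\le 2N-4$, and let $T$ arise from $T'$ by filling $M$ of its faces with copies of $U$. Then $G=T^*$ is a 3-connected plane cubic graph, and:
\begin{enumerate}
\item[(a)] $G_V^*$ is not hamiltonian.
\item[(b)] If $F$ is a union of $k\ge1$ disjoint cycles of $G_V^*$ missing exactly $s$ vertices, then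
\[
s+k\ \ge\ M-N+2 .
\]
\item[(c)] If all faces of $T'$ are filled, that is, $M=2N-4$, then $n=|V(G_V^*)|=126(N-2)$; every 2-factor of $G_V^*$ has at least $n/126$ components, and every cycle of $G_V^*$ misses at least $n/126-1$ vertices.
\end{enumerate}
\end{theorem}

\begin{proof}
The number $M$ can be chosen as required because $T'$ has $2N-4\ge N$ faces. The triangulation $T$ arises from $T'$ by repeatedly inserting a vertex of degree $3$ into a face, so it is a simple plane triangulation and $G$ is a 3-connected plane cubic graph.

By Lemma~\ref{lem:count} with $X=V(T')$, the monochromatic graph of every coloring contains a subgraph with $\beta\ge M-N+1$, and so has itself $\beta\ge M-N+1$. For the coloring that Lemma~\ref{lem:translate} attaches to $F$ we have $\beta=s+k-1$, which proves~(b). A hamiltonian cycle would have $s+k=1$, while $M-N+2\ge2$; this proves~(a), and it is here that $M\ge N$ is used.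

For (c), $|V(T)|=N+10(2N-4)=21N-40$, so $n=6(21N-40)-12=126(N-2)$ by \eqref{eq:n}, and $M-N+2=N-2=n/126$. Put $s=0$ in (b) for 2-factors and $k=1$ for cycles.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $T'=K_4$ and $M=N=4$ in Theorem~\ref{thm:linear}. Then $|V(T)|=4+40=44$, so $|V(G)|=2\cdot44-4=84$ and $|V(G_V^*)|=6\cdot44-12=252$. Each insertion of a vertex of degree $3$ replaces a vertex of the dual by a triangle, and the dual of $K_4$ is $K_4$.
\end{proof}

\section{A fragment that excludes hamiltonian cycles and paths}\label{sec:fragment}

A single copy of $U$ forces a link or a cycle. By nesting a few copies we obtain a gadget that forces a cycle, so that one copy of it suffices wherever it is placed. By Lemma~\ref{lem:count} we need at least as many filled triangles as vertices. Inserting a degree-3 vertex into a triangle adds one vertex and replaces one triangle by three; starting from one triangle with three corners, two insertions give five triangles on five vertices.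

So define the gadget $\Gamma$ in a triangle $xyz$ as follows. Insert $p$ adjacent to $x,y,z$, insert $p'$ into $xyp$ adjacent to $x,y,p$, and fill the resulting five triangles
\[
xyp',\quad ypp',\quad pxp',\quad yzp,\quad zxp
\]
with copies of $U$. A coloring of the elements of $D\langle xyz\rangle$ can be extended to all of $D$ arbitrarily; Lemma~\ref{lem:count} with $X=\{x,y,z,p,p'\}$ and $N=M=5$ then gives $\beta\ge1$ for a monochromatic subgraph of $D\langle xyz\rangle$. Thus:

\begin{corollary}\label{cor:gamma}
If $xyz$ is filled with $\Gamma$, then for every coloring of the elements of $D\langle xyz\rangle$ there is a monochromatic cycle in $D\langle xyz\rangle$.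
\end{corollary}

The gadget $\Gamma$ has $2+5\cdot10=52$ inside vertices. A triangle with no inside vertices contains one face, and each insertion of a degree-3 vertex adds two, so $\Gamma$ has $2\cdot52+1=105$ inside faces. Filling a face of a triangulation $T_0$ with $\Gamma$, where the corners of the face may play the roles of $x,y,z$ in any order, therefore amounts to replacing a vertex of $G_0=T_0^*$ by a fixed fragment with $105$ vertices and three outgoing edges.

\begin{theorem}\label{thm:fragment}
Let $G_0$ be any simple 3-connected plane cubic graph.
\begin{enumerate}
\item[(a)] If one vertex of $G_0$ is replaced by the fragment of $\Gamma$, the result is a 3-connected plane cubic graph whose vertex envelope is not hamiltonian.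
\item[(b)] If at least three vertices of $G_0$ are so replaced, the result is a 3-connected plane cubic graph whose vertex envelope has not even a hamiltonian path.
\end{enumerate}
\end{theorem}

\begin{proof}
Since $G_0$ has no edge cut of size at most $2$, its dual $T_0=G_0^*$ has no loops and no parallel edges; so $T_0$ is a simple plane triangulation. So is the triangulation $T$ obtained from it by inserting the copies of $\Gamma$, that is, by repeatedly inserting degree-3 vertices. Hence $T^*$ is 3-connected, plane and cubic. Let $D$ and $L$ be as in Section~\ref{sec:colorings} for this $T$. Part (a) follows from Corollary~\ref{cor:gamma} and Lemma~\ref{lem:translate}.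

For (b), a hamiltonian path does not separate the sphere and so does not color all of $D$. But it has only two ends, and inside a copy of $\Gamma$ that avoids both ends we can still construct a coloring.

Let $P$ be a hamiltonian path of $L$. For the $j$-th copy of $\Gamma$, in the triangle $x_jy_jz_j$, write $D_j=D\langle x_jy_jz_j\rangle$ and let $K_j$ be the set of facial triangles of $D$ with all three vertices in $D_j$. If $\{x,f,f'\}\in K_j$, then both faces $f,f'$ are inside $x_jy_jz_j$. As the copies lie in different faces of $T_0$, the sets $K_j$ are pairwise disjoint sets of vertices of $L$. Since $P$ has two ends and there are at least three copies, some $K_j$ contains no end of $P$. Fix this $j$, and call an edge of $D$ \emph{crossed} if its dual edge lies in $P$. Each triangle in $K_j$ is a vertex of $P$ that is not an end of $P$, so it has exactly two crossed edges.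

\smallskip
\emph{Every cycle $Z$ of $D_j$ has an even number of crossed edges.} The elements outside $D_j$ induce a connected subgraph of $D$. Indeed, the faces of $T$ outside $x_jy_jz_j$ fill an open disc up to edges and vertices, and any two of them are joined by a curve in that disc avoiding the vertices of $T$, hence by a sequence of faces adjacent across edges in the disc; and every vertex of $T$ outside the triangle is adjacent in $D$ to an outside face. This connected subgraph is disjoint from $Z$, so it lies on one side of $Z$. Let $Q$ be the other side. All elements in $Q$ or on $Z$ belong to $D_j$, so every face of $D$ contained in $Q$ belongs to $K_j$. Sum the numbers of crossed edges over all these triangles. Each summand is $2$. Each crossed edge inside $Q$ is counted twice, and each crossed edge of $Z$ is counted once. So the number of crossed edges of $Z$ is even.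

\smallskip
Consequently every closed walk in $D_j$ has an even number of crossed edges, counted with multiplicity, and the elements of $D_j$ can be colored so that an edge of $D_j$ is bichromatic if and only if it is crossed: in each component of $D_j$ fix an element, and color every element of that component by the parity of the number of crossed edges on a walk from the fixed one. By Corollary~\ref{cor:gamma} there is a monochromatic cycle $Z$ in $D_j$. No edge of $Z$ is crossed, so the closed curve $Z$ is disjoint from $P$, and $P$, being connected, lies on one side of $Z$. But both sides of $Z$ contain faces of $D$, that is, vertices of $L$. So $P$ misses a vertex of $L$, a contradiction.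
\end{proof}

\section{Scope}

All graphs constructed here have many non-trivial 3-edge-cuts: in the dual these are the separating triangles that carry the gadgets. The argument says nothing about cyclically 4-edge-connected plane cubic graphs. We do not claim that $84$ is the minimum order of a counterexample, or that the constant $1/126$ in Theorem~\ref{thm:linear} is optimal.

\begin{thebibliography}{1}
\bibitem{source} ``Contents Lists Available At ScienceDirect'', \texttt{https://daneshyari.com/article/preview/4648417.pdf}.
\end{thebibliography}

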